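# Mapping class groups inside braid groups, and a pairing on commuting elements

## 1. One boundary component against three strands

For integers $g,p,b\ge 0$ let $\Sigma_{g,p}^{b}$ be the compact connected orientable surface of genus $g$ with $b$ boundary components and $p$ marked points in its interior. We drop $p$ or $b$ from the notation when it is zero. The mapping class group $\operatorname{Mod}(\Sigma_{g,p}^{b})$ is the group of isotopy classes of orientation-preserving homeomorphisms that fix the boundary pointwise and preserve the set of marked points, possibly permuting them; isotopies also fix the boundary pointwise and preserve the set of marked points. $B_n$ is the braid group on $n$ strands and $P_n\le B_n$ the pure braid group, a subgroup of finite index. A group $G$ is **virtually embedded** in $H$ if some finite-index subgroup of $G$ admits an injective homomorphism into $H$. For example, the infinite dihedral group is virtually embedded in $\mathbb Z$ but does not embed in it.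

Which mapping class groups are virtually embedded in braid groups? We start with $\operatorname{Mod}(\Sigma_2^1)$ and $B_3$. The reference [FM] is Farb–Margalit, *A Primer on Mapping Class Groups* (Princeton, 2012). We use three facts.

First, $P_{k-1}\cong \operatorname{PMod}(S_{0,k})\times\mathbb Z$, where $S_{0,k}$ is the sphere with $k\ge 3$ marked points and $\operatorname{PMod}$ denotes the mapping classes fixing each marked point [FM, §9.3]. The group $\operatorname{PMod}(S_{0,4})$ is free of rank $2$, so $P_3\cong F_2\times\mathbb Z$.

Second, let $\pi=\pi_1(\Sigma_2)$ and let $UT\Sigma_2$ be the unit tangent bundle. The kernel of the capping map $\operatorname{Mod}(\Sigma_2^1)\to\operatorname{Mod}(\Sigma_2)$, the disc-pushing subgroup, is isomorphic to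
$$U=\pi_1(UT\Sigma_2)=\langle a_1,b_1,a_2,b_2,z\mid z\text{ central},\ [a_1,b_1][a_2,b_2]=z^{e}\rangle,\qquad e=\pm2,$$
where $[x,y]=xyx^{-1}y^{-1}$, and the fibre class is $z=T_\partial^{\pm1}$, the Dehn twist about a curve parallel to the boundary [FM, §4.2.5]. The element $z$ has infinite order in $U$: in the exact sequence $\pi_2(\Sigma_2)\to\pi_1(S^1)\to U\to\pi\to1$ the first group is $0$.

Third, the transfer. Let $C_0\le C$ have finite index $m$, with left coset representatives $x_1,\dots,x_m$. For $g\in C$ write $gx_i=x_{g\cdot i}\,c_i(g)$ with $c_i(g)\in C_0$, and let $V(g)\in C_0^{ab}$ be the class of $\prod_i c_i(g)$. Since $g'gx_i=g'x_{g\cdot i}c_i(g)=x_{g'g\cdot i}\,c_{g\cdot i}(g')\,c_i(g)$, the map $V\colon C\to C_0^{ab}$ is a homomorphism. If $C_0$ is normal and $g\in C_0$, then $gx_i=x_i(x_i^{-1}gx_i)$, so $V(g)$ is the class of $\prod_i x_i^{-1}gx_i$. If $g\in C_0$ is central in $C$, then $c_i(g)=g$ for all $i$, so $V(g)$ is the class of $g^m$, whether or not $C_0$ is normal.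

**Proposition 1.** $\operatorname{Mod}(\Sigma_2^1)$ is not virtually embedded in $B_3$.

**Proof.** Suppose $\Gamma\le\operatorname{Mod}(\Sigma_2^1)$ has finite index and embeds in $B_3$. Replacing $\Gamma$ by the preimage of $P_3$, we may regard $\Gamma$ as a subgroup of $P_3=F_2\times\mathbb Z$. Let $U_0=\Gamma\cap U$, of finite index $m$ in $U$, and choose $k\ge1$ with $z^k\in U_0$.

We claim that there is a homomorphism $\varphi\colon U_0\to\mathbb Z$ with $\varphi(z^k)\ne0$. Write $z^k=(w,q)\in F_2\times\mathbb Z$. If $w=1$, then $q\neq0$ and we take for $\varphi$ the projection to $\mathbb Z$. If $w\ne1$, every element of $U_0$ commutes with $z^k$, so its first coordinate lies in the centralizer of $w$ in $F_2$. That centralizer is infinite cyclic and contains $w$, so the first coordinate is the required $\varphi$.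

Now $\varphi\circ V\colon U\to\mathbb Z$ is a homomorphism defined on all of $U$, where $V\colon U\to U_0^{ab}$ is the transfer. As $z^k$ is central in $U$, its value at $z^k$ is $m\varphi(z^k)\ne0$. But every homomorphism $U\to\mathbb Z$ kills $z^{e}=[a_1,b_1][a_2,b_2]$, hence kills $z$. This is a contradiction. $\square$

The proof balances two statements. In the source there is an element $z$ of infinite order whose power is a product of commutators of elements commuting with $z$. In the target, each nontrivial element $f$ has a homomorphism from its centralizer to $\mathbb Z$ that is nonzero on $f$.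

## 2. More strands, and a surface in which the central twist dies

What changes for an arbitrary surface of genus at least $2$ and an arbitrary number of strands? Conjecture 6.2 of T. Katayama, in *Problems on Low-dimensional Topology, 2018*, predicts that only the closed surface of genus $2$ survives. The conjecture is true.

**Theorem 1.** Let $g\ge2$. If $\operatorname{Mod}(\Sigma_{g,p}^b)$ is virtually embedded in some braid group $B_n$, then $(g,p,b)=(2,0,0)$.

Counting commuting elements will not prove this. In $P_n$, the twists about nested curves enclosing the points $\{1,2\},\{1,2,3\},\dots,\{1,\dots,n\}$ commute and generate $\mathbb Z^{n-1}$ (in $\prod_j T_{c_j}^{k_j}$, points $1$ and $j$ link $k_j+k_{j+1}+\dots+k_n$ times, so all $k_j$ can be recovered). As $n$ is arbitrary, there is no bound on the rank. So we try to extend Proposition 1, and we meet two difficulties.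

The first lies in the target. For $n\ge4$, $\operatorname{PMod}(S_{0,n+1})$ is not free, as it contains commuting twists about two disjoint curves. The obvious homomorphisms on $P_n$ are the pairwise linking numbers, but they vanish on commutators: already in $P_3=F_2\times\mathbb Z$ there are nontrivial elements on which they all vanish. We must find homomorphisms that are defined only on a centralizer.

The second lies in the source. In a surface $\Sigma$ of genus at least $2$ we can find a copy of $\Sigma_2^1$ with boundary curve $d$, and extension by the identity maps $U$ into $\operatorname{Mod}(\Sigma)$, with $z\mapsto T_d^{\pm1}$. If $\Sigma=\Sigma_{2,1}^0$, then $d$ bounds a once-marked disc and $T_d=1$. Only $U/\langle z\rangle=\pi$ is left. So we need another subgroup of $\operatorname{Mod}(\Sigma_{2,1}^0)$. Write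
$$\pi=\langle a,b,s,u\mid[a,b][s,u]=1\rangle,$$
and let $\tau$ be the automorphism of $\pi$ fixing $a,b,u$ with $\tau(s)=su$. It is well defined, since $[su,u]=su\,u\,u^{-1}s^{-1}u^{-1}=[s,u]$, and its inverse is given by $s\mapsto su^{-1}$. Put
$$J=\pi\rtimes_\tau\langle t\rangle .$$
We shall see in Section 9 that $J\le\operatorname{Mod}(\Sigma_{2,1}^0)$. Does the test of Proposition 1 exclude $J$? It does not: every nontrivial $f\in J$ admits a homomorphism $C_J(f)\to\mathbb Z$ that is nonzero on $f$, where $C_J$ denotes the centralizer. If $f=xt^k$ with $x\in\pi$, $k\neq0$, use the projection $J\to\mathbb Z$, $xt^k\mapsto k$. If $f=x\in\pi$, then $C_J(x)\cap\pi=C_\pi(x)=\langle x_0\rangle$ is infinite cyclic, with $x=x_0^m$, $m\ne0$, and $C_J(x)/\langle x_0\rangle$ embeds in $\mathbb Z$. If this quotient is trivial we are done. Otherwise $C_J(x)$ is generated by $x_0$ and some $y$. As $y$ normalizes $\langle x_0\rangle$, we have $yx_0y^{-1}=x_0^{\pm1}$, and as $y$ commutes with $x_0^m$ the sign is $+$. So $C_J(x)=\langle x_0\rangle\times\langle y\rangle\cong\mathbb Z^2$, and the first coordinate is nonzero on $x$.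

So a homomorphism on each centralizer separately is too weak. To exclude $J$ we shall compare the homomorphisms attached to different elements.

## 3. Pairings on commuting elements

**Definition.** A group $G$ is in the class $\mathcal P$ if there is a real-valued function $B(f,g)$, defined on all pairs of commuting elements of $G$, with

* (P1) $B(f,g)=B(g,f)$;
* (P2) $B(hfh^{-1},hgh^{-1})=B(f,g)$ for all $h\in G$;
* (P3) for each $f$, the map $B(f,\cdot)\colon C_G(f)\to\mathbb R$ is a homomorphism;
* (P4) $B(f,f)>0$ if $f$ has infinite order.

We call such a $B$ a pairing on $G$. By (P3) and (P4), $B(f,\cdot)$ is a homomorphism on $C_G(f)$ that is nonzero on $f$, so this refines the earlier test. The new conditions are (P1) and (P2).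

Some examples. The group $\mathbb Z^r$ is in $\mathcal P$ by the standard inner product, and a finite group by $B=0$. A free group is in $\mathcal P$: for $f\ne1$ the centralizer $C(f)$ is infinite cyclic; choose an isomorphism $e\colon C(f)\to\mathbb Z$ and put $B(f,g)=e(f)e(g)$, which does not depend on the sign of $e$, and put $B(1,g)=0$. If $f,g\ne1$ commute, then $C(f)$ is abelian and contains $g$, so $C(f)\subseteq C(g)$; by symmetry $C(f)=C(g)$, which gives (P1). The other properties are immediate. The Heisenberg group, generated by $x,y,z$ with $z=[x,y]$ central, is not in $\mathcal P$: $B(z,\cdot)$ would be a homomorphism on the whole group, so it would kill $z=[x,y]$, while $z$ has infinite order.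

**Theorem 2.**

1. $\mathcal P$ is closed under subgroups, finite direct products and finite-index overgroups, and it contains all braid groups. Neither $U$ nor $J$ is in $\mathcal P$.
2. For $g\ge2$ the following are equivalent: (a) $\operatorname{Mod}(\Sigma_{g,p}^b)$ is virtually embedded in some $B_n$; (b) $\operatorname{Mod}(\Sigma_{g,p}^b)\in\mathcal P$; (c) $(g,p,b)=(2,0,0)$.
3. $\operatorname{Mod}(\Sigma_2)$ is virtually embedded in $B_n$ if and only if $n\ge5$.

## 4. Two groups without a pairing

**Lemma 1.** Let $G$ be a quotient of $U$ in which the image of $z$ has infinite order. Then $G\notin\mathcal P$. In particular $U\notin\mathcal P$.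

**Proof.** The image of $z$ is central, so for a pairing $B$ the map $B(z,\cdot)$ is a homomorphism on all of $G$. It kills $z^e\in[G,G]$, so $e\,B(z,z)=0$, against (P4). In $U$ itself $z$ has infinite order by Section 1. $\square$

**Lemma 2.** $J\notin\mathcal P$.

**Step 1: find conjugate commuting pairs.** In $J$ the element $t$ commutes with $a,b,u$, and $tst^{-1}=su$, that is, $ts=sut$. Put $v=sus^{-1}$. The relation $1=[a,b]\,sus^{-1}u^{-1}=[a,b]vu^{-1}$ gives
$$v=[a,b]^{-1}u, \tag{1}$$
so $v$ also commutes with $t$. Moreover
$$s(ut)s^{-1}=(ts)s^{-1}=t,\qquad sts^{-1}=(su^{-1}s^{-1})(s\,ut\,s^{-1})=v^{-1}t. \tag{2}$$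
So conjugation by $s$ carries the commuting pair $(ut,t)$ to the commuting pair $(t,v^{-1}t)$.

**Step 2: show that $B(t,u)=0$.** Suppose $B$ is a pairing on $J$, and let $h=B(t,\cdot)$, a homomorphism on $C_J(t)$, which contains $a,b,u,v,t$. By (1), $h(v)=h(u)$, because $h$ kills $[a,b]$. By (P3), (P1), (P2) with (2), and (P3) again,
$$h(u)+h(t)=B(t,ut)=B(ut,t)=B(t,v^{-1}t)=h(t)-h(v)=h(t)-h(u).$$
So $h(u)=0$.

**Step 3: show that $B(u,u)=0$.** By (2) and (P2), $B(ut,ut)=B(t,t)$. As $u$ and $t$ commute with each other and with $ut$, (P1) and (P3) give
$$B(ut,ut)=B(u,u)+2B(t,u)+B(t,t)=B(u,u)+B(t,t).$$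
Hence $B(u,u)=0$. But $u$ has infinite order, since its class in $H_1(\pi)\cong\mathbb Z^4$ is a basis element. This contradicts (P4). $\square$

## 5. Finite index does not matter

The next lemma lets us ignore the word "virtually".

**Lemma 3.** $\mathcal P$ is closed under subgroups, finite direct products and finite-index overgroups.

**Step 1: subgroups and products.** For a subgroup, restrict $B$. On a product, put $B((f_1,f_2),(g_1,g_2))=B_1(f_1,g_1)+B_2(f_2,g_2)$; (P1)–(P3) are clear. For (P4), observe that if $f$ has finite order $k$ then $kB(f,f)=B(f,f^k)=B(f,1)=0$. So $B_i(f,f)\ge0$ always. If $(f_1,f_2)$ has infinite order, so does some $f_i$, and the sum is positive.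

**Step 2: average a pairing over a finite quotient.** Let $\Gamma\le M$ have finite index with $\Gamma\in\mathcal P$. By Step 1 we may replace $\Gamma$ by its normal core, so assume $\Gamma\lhd M$. Let $N=[M:\Gamma]$; then $g^N\in\Gamma$ for all $g\in M$. Let $\beta$ be a pairing on $\Gamma$, and for commuting $f,g\in\Gamma$ put
$$\beta'(f,g)=\sum_{\Gamma\gamma\in\Gamma\backslash M}\beta(\gamma f\gamma^{-1},\gamma g\gamma^{-1}).$$
Replacing $\gamma$ by $h\gamma$ with $h\in\Gamma$ does not change the summand, by (P2) for $\beta$. Each summand satisfies (P1), (P3), and (P4) on $\Gamma$, hence so does $\beta'$. For $x\in M$, replacing $(f,g)$ by $(xfx^{-1},xgx^{-1})$ replaces $\gamma$ by $\gamma x$, which permutes the cosets. So $\beta'$ is invariant under conjugation by all of $M$.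

**Step 3: define the pairing on $M$.** For commuting $f,g\in M$ set
$$B(f,g)=N^{-2}\beta'(f^N,g^N).$$
(P1) and (P2) hold. If $f$ has infinite order, so does $f^N\in\Gamma$, and (P4) holds.

**Step 4: additivity on $M$.** This is the only delicate point, as $(gg')^N$ need not be $g^Ng'^N$. Fix $f$, let $C=C_M(f)$ and $C_0=C\cap\Gamma$, normal of finite index in $C$. The map $h=\beta'(f^N,\cdot)\colon C_0\to\mathbb R$ is a homomorphism. For $x\in C$ and $g\in C_0$,
$$h(xgx^{-1})=\beta'(xf^Nx^{-1},xgx^{-1})=\beta'(f^N,g)=h(g).$$
Let $V\colon C\to C_0^{ab}$ be the transfer and $H=[C:C_0]^{-1}\,h\circ V$, a homomorphism $C\to\mathbb R$. For $g\in C_0$, $V(g)$ is the class of $\prod_i x_i^{-1}gx_i$, so the invariance of $h$ gives $H(g)=h(g)$. For any $g\in C$ we have $g^N\in C_0$, and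
$$H(g)=\tfrac1N H(g^N)=\tfrac1N h(g^N)=\tfrac1N\beta'(f^N,g^N)=N\,B(f,g).$$
So $B(f,\cdot)=H/N$ is a homomorphism. $\square$

The remaining task for the target is to put a pairing on every braid group. Since $B_n\le B_{n+1}$ and $P_n$ has finite index in $B_n$, Lemma 3 reduces this to $P_n$ with $n\ge3$. For $n=3$ we are done already: $P_3\cong F_2\times\mathbb Z$ is a product of groups in $\mathcal P$. In general we want a pairing of two parts. Pseudo-Anosov pieces have cyclic centralizers, so on them we can imitate the free group; what remains are products of twists, which linking numbers should detect.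

## 6. Fixed curves avoid the pseudo-Anosov pieces

Let $D_n$ be the disc with $n\geq 3$ marked points, so $P_n=\operatorname{PMod}(D_n)$. Capping the boundary with a once-marked disc gives a surjection $P_n\to\operatorname{PMod}(S)$, $f\mapsto\bar f$, with kernel $\langle T_\partial\rangle$, where $S$ is the sphere with $m=n+1\ge4$ marked points [FM, §3.6, §9.3]. This section and the next concern $\operatorname{PMod}(S)$. We recall the following facts.

* (F1) $\operatorname{PMod}(S_{0,k})$ is torsion-free: for $k\ge4$ it is a factor of the torsion-free group $P_{k-1}\cong\operatorname{PMod}(S_{0,k})\times\mathbb Z$ [FM, §9.3], and $\operatorname{PMod}(S_{0,3})=1$.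
* (F2) Nonzero powers and roots of pseudo-Anosov classes are pseudo-Anosov. A pseudo-Anosov class fixes no essential curve.
* (F3) The centralizer of a pseudo-Anosov class is virtually infinite cyclic (McCarthy; Ivanov, *Subgroups of Teichmüller Modular Groups*). Since a torsion-free virtually infinite cyclic group is infinite cyclic, (F1) shows that its centralizer in $\operatorname{PMod}(S_{0,k})$ is infinite cyclic.
* (F4) (Thurston) Each mapping class $f$ preserves a possibly empty multicurve $\sigma$ such that suitable powers of $f$ restrict on each component of the complement to periodic or pseudo-Anosov classes [FM, §13.3].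
* (F5) [FM, Lemma 2.9] Let $\gamma_1,\dots,\gamma_r$ be essential simple closed curves that are pairwise non-isotopic and in minimal position, such that among any three of them some two are disjoint. If $\gamma_1',\dots,\gamma_r'$ is another such collection with $\gamma_i'$ isotopic to $\gamma_i$ for all $i$, then a single ambient isotopy takes $\gamma_i'$ to $\gamma_i$ for all $i$.

A *curve* in $S$ is an isotopy class of simple closed curves with at least two marked points on each side (this is what essential means on a marked sphere). A *multicurve* is a set of pairwise disjoint, distinct curves; it has at most $m-3$ elements. Fix a complete finite-area hyperbolic metric on $S$ minus its marked points. Each curve has a unique geodesic representative. Geodesics of distinct curves are in minimal position: they are disjoint if the curves can be made disjoint, and two of them never bound an unmarked bigon.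

**Lemma 4.** If $f\in\operatorname{PMod}(S)$ preserves a multicurve $\sigma$, then $f$ fixes each $c\in\sigma$, each side of $c$, and each component of $S\setminus\sigma$.

**Proof.** Since $f$ fixes each marked point, $f(c)\in\sigma$ induces the same partition of the marked points as $c$. If $f(c)\neq c$, represent them by disjoint curves. They bound disjoint discs $D,D'$ with an annulus between them. The sets of marked points in $D$ and $D'$ are nonempty and disjoint, hence not equal. As the partitions agree, these sets are complementary, the annulus has no marked points, and $f(c)=c$ after all. The sides of $c$ are determined by the marked points that they contain, so they are fixed. Finally, two different components of $S\setminus\sigma$ are separated by some $c\in\sigma$, so a component is determined by the side of each $c$ on which it lies. $\square$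

**Definition.** A *domain* $X$ is the closure of a component $\operatorname{int}X$ of the complement of the geodesics of a multicurve; $X=S$ is allowed. $\hat X$ is the sphere obtained from $X$ by collapsing its boundary curves to marked points. Mapping classes act on domains through their action on multicurves.

If $f\in\operatorname{PMod}(S)$ fixes each curve of $\partial X$, it has a representative preserving these geodesics, and by Lemma 4 (for the multicurve $\partial X$) preserving $X$. It induces $f_X\in\operatorname{PMod}(\hat X)$, and $f\mapsto f_X$ is a well-defined homomorphism on the stabilizer of the curves of $\partial X$. By Lemma 4 we obtain for every multicurve $\sigma$ a homomorphism $\operatorname{Stab}(\sigma)\to\prod_X\operatorname{PMod}(\hat X)$, the product running over the domains cut out by $\sigma$; its kernel is generated by the twists $T_c$, $c\in\sigma$ [FM, Prop. 3.20].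

**Definition.** $E(f)$ is the set of domains $X$ such that $f$ fixes the curves of $\partial X$ and $f_X$ is pseudo-Anosov.

If $X\in E(f)$, then $\hat X$ has at least $4$ marked points, because $\operatorname{PMod}(S_{0,3})=1$.

Here is an example. Let $n=4$, so that $S$ has marked points $1,2,3,4$ and a fifth point $\infty$ from the capping. Let $c$ enclose $1,2,3$, and inside it let $x$ enclose $1,2$ and $y$ enclose $2,3$, with $x,y$ meeting twice. The curve $c$ cuts $S$ into $X$, with $\hat X$ carrying the marked points $1,2,3$ and $c$, and $Y$, with $\hat Y$ carrying $4,\infty$ and $c$. The group $\operatorname{PMod}(\hat X)$ is free on $T_x,T_y$; these act as $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\-2&1\end{pmatrix}$ modulo sign, for suitable bases and orientation conventions, and elements whose trace has absolute value greater than $2$ are pseudo-Anosov. So $T_xT_y^{-1}$, with matrix $\begin{pmatrix}5&2\\2&1\end{pmatrix}$, is pseudo-Anosov on $\hat X$. Thus for $f=T_xT_y^{-1}$ on $S$ we have $X\in E(f)$, while $Y\notin E(f)$ as $\hat Y$ has only three marked points. The commutator $[T_x,T_y]$ has trace $2^2+2^2+(-2)^2-2\cdot2\cdot(-2)-2=18$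 (by the identity $\operatorname{tr}[A,B]=\operatorname{tr}(A)^2+\operatorname{tr}(B)^2+\operatorname{tr}(AB)^2-\operatorname{tr}A\operatorname{tr}B\operatorname{tr}AB-2$, with $\operatorname{tr}AB=-2$), so it too is pseudo-Anosov on $\hat X$.

**Lemma 5.** If $X\in E(f)$ and $c$ is a curve with $f(c)=c$, then the geodesic of $c$ is disjoint from $\operatorname{int}X$.

Suppose not; we look for an essential curve of $\hat X$ fixed by a power of $f_X$, which (F2) forbids. Identify $c$ with its geodesic and suppose that it meets $\operatorname{int}X$. Then $c$ is not a curve of $\partial X$.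

**Step 1: one representative that preserves everything.** The curves of $\partial X$ are disjoint, so among any three curves of $\{c\}\cup\partial X$ two are disjoint. Let $F_0$ be any representative of $f$. The curves $F_0(c)$ and $F_0(\delta)$, $\delta\subset\partial X$, are pairwise in minimal position and isotopic to $c$ and $\delta$ respectively. By (F5), after composing $F_0$ with an ambient isotopy we obtain a representative $F$ of $f$ with $F(c)=c$ and $F(\delta)=\delta$ for all $\delta\subset\partial X$. By Lemma 4, $F(X)=X$, and $F|_X$ induces $f_X$.

**Step 2: the case $c\subset\operatorname{int}X$.** Each side of $c$ in $\hat X$ contains at least two marked points of $\hat X$: otherwise $c$ would be trivial, or enclose a single marked point of $S$, or be isotopic to a curve of $\partial X$. So $c$ is an essential curve of $\hat X$ fixed by $f_X$, contradicting (F2).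

**Step 3: the case $c\not\subset\operatorname{int}X$.** Then $c$ crosses $\partial X$, transversally, and $c\cap X$ consists of finitely many arcs with endpoints on $\partial X$, permuted by $F$. Let $\alpha$ be one of them and $k\ge1$ with $F^k(\alpha)=\alpha$. Let $R$ be a regular neighbourhood in $X$ of $\alpha$ together with the boundary curves that it meets. $F^k$ carries $R$ to another such neighbourhood, which is isotopic to $R$. So $f_X^k$ permutes the at most two isotopy classes of boundary curves of $R$ interior to $X$, and $f_X^{2k}$ fixes them. We check that one of them is essential in $\hat X$.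

If $\alpha$ joins two different boundary curves, there is one such curve. It separates two marked points of $\hat X$ from the others, of which there are at least two, as $\hat X$ has at least four. So it is essential.

If $\alpha$ joins a boundary curve $\delta$ to itself, there are two such curves. They cut off from $\delta$ two sets of marked points of $\hat X$, whose disjoint union is the set of all marked points other than $\delta$, at least three in number. Neither set is empty: otherwise $\alpha$ and an arc of $\delta$ would bound a disc in $X$ without marked points, so the geodesics $c$ and $\delta$ would bound an unmarked bigon. One of the two sets has at least two elements. The corresponding curve has that set on one side, and $\delta$ together with the other nonempty set on its other side. So it is essential.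

In both cases $f_X^{2k}$, which is pseudo-Anosov by (F2), fixes an essential curve of $\hat X$. This contradicts (F2). $\square$

## 7. A pairing on the pure mapping class group of a marked sphere

**Step 1: the domains in $E(f)$ do not overlap.** Let $X,Y\in E(f)$. The curves of $\partial Y$ are fixed by $f$, so Lemma 5 gives $\partial Y\cap\operatorname{int}X=\varnothing$, and likewise $\partial X\cap\operatorname{int}Y=\varnothing$. A geodesic crossing a curve of $\partial X$ transversally would enter $\operatorname{int}X$. So the geodesics in $\partial X\cup\partial Y$ are pairwise disjoint or equal, and $\partial X\cup\partial Y$ is a multicurve. Since $\operatorname{int}X$ is connected and misses $\partial Y$, either $\operatorname{int}X\subseteq\operatorname{int}Y$ or the interiors are disjoint; the same holds with $X$ and $Y$ exchanged. So $X=Y$ or the interiors are disjoint.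

It follows that
$$\mu(f)=\bigcup_{X\in E(f)}\partial X$$
is a multicurve, hence finite. For $X\in E(f)$, the connected set $\operatorname{int}X$ misses $\mu(f)$ and its frontier lies in $\mu(f)$, so it is a component of the complement of $\mu(f)$. Hence $E(f)$ is finite.

**Step 2: commuting elements respect $E(f)$.** Let $g\in\operatorname{PMod}(S)$ commute with $f$, and let $X\in E(f)$. Then $f=gfg^{-1}$ fixes the curves of $\partial(gX)$, and $f_{gX}$ is the transport of $f_X$ by $g$, hence pseudo-Anosov. So $gX\in E(f)$. Thus $g$ preserves $\mu(f)$, and by Lemma 4 it fixes every curve of $\mu(f)$ and every $X\in E(f)$. So $g_X$ is defined, and it commutes with $f_X$.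

**Step 3: the definition.** Let $C(f_X)$ be the centralizer of $f_X$ in $\operatorname{PMod}(\hat X)$, infinite cyclic by (F3). Choose an isomorphism $e_X\colon C(f_X)\to\mathbb Z$. The product $e_X(f_X)e_X(g_X)$ does not depend on the choice. Define
$$\langle f,g\rangle=\sum_{X\in E(f)}e_X(f_X)\,e_X(g_X). \tag{3}$$

**Step 4: additivity and invariance.** For fixed $f$, each map $g\mapsto g_X$ is a homomorphism from the centralizer of $f$ to $C(f_X)$, so $\langle f,\cdot\rangle$ is a homomorphism on the centralizer of $f$. Moreover $E(hfh^{-1})=hE(f)$, and all the data in (3) are transported by $h$, so $\langle hfh^{-1},hgh^{-1}\rangle=\langle f,g\rangle$.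

**Step 5: symmetry.** Let $X\in E(f)$ with $g_X\ne1$. As $f_X$ and $g_X$ are nontrivial elements of the infinite cyclic group $C(f_X)$, a nonzero power of $g_X$ equals a nonzero power of $f_X$. By (F2), $g_X$ is pseudo-Anosov, so $X\in E(g)$. Also $C(f_X)$ is abelian and contains $g_X$, so $C(f_X)\subseteq C(g_X)$. As $X\in E(g)$, the group $C(g_X)$ is infinite cyclic too and contains $f_X$, so $C(g_X)\subseteq C(f_X)$. Hence the two centralizers agree and we may use the same $e_X$ for both. Terms with $g_X=1$ vanish. For $X\in E(f)\cap E(g)$ the classes $f_X$ and $g_X$ are both nontrivial, so exactly these domains remain: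
$$\langle f,g\rangle=\sum_{X\in E(f)\cap E(g)}e_X(f_X)\,e_X(g_X)=\langle g,f\rangle,$$
the last equality by the same argument with $f$ and $g$ exchanged.

**Step 6: what the pairing does not see.** We have $\langle f,f\rangle=\sum_{X\in E(f)}e_X(f_X)^2\ge0$, with equality if and only if $E(f)=\varnothing$. In that case $f$ is a product of powers of commuting twists. To see this, take $\sigma$ as in (F4). By Lemma 4, $f$ fixes all curves of $\sigma$ and all the domains $X$ that $\sigma$ cuts out. No $f_X$ is pseudo-Anosov, so by (F2), applied to roots, no nonzero power of $f_X$ is pseudo-Anosov. By (F4) each $f_X$ is then periodic, hence trivial by (F1). So $f$ lies in the kernel of $\operatorname{Stab}(\sigma)\to\prod_X\operatorname{PMod}(\hat X)$, which is generated by the commuting twists $T_c$, $c\in\sigma$.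

## 8. Linking numbers complete the pairing on pure braids

For $i<j$ let $\mathrm{lk}_{ij}\colon P_n\to P_2\cong\mathbb Z$ be the homomorphism that forgets all marked points other than $i,j$, normalized so that the full twist is $1$. For a simple closed curve $c$ in $D_n$ let $A(c)$ be the set of marked points that it encloses. Then
$$\mathrm{lk}_{ij}(T_c)=\begin{cases}1&\text{if }\{i,j\}\subseteq A(c),\\0&\text{otherwise.}\end{cases} \tag{4}$$
In the first case $c$ becomes parallel to the boundary after forgetting; in the second it bounds a disc with at most one marked point, and its twist is trivial.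

For commuting $f,g\in P_n$ define
$$B(f,g)=\sum_{i<j}\mathrm{lk}_{ij}(f)\,\mathrm{lk}_{ij}(g)+\langle\bar f,\bar g\rangle. \tag{5}$$

In the example of Section 6, lift $x,y$ to $D_4$. For $f=[T_x,T_y]$ all linking numbers vanish, but $X\in E(\bar f)$, so $B(f,f)=\langle\bar f,\bar f\rangle\geq1$. For $f=T_x$ the second term vanishes (a curve fixed by every power of $T_x$ runs through the relevant pieces: cutting along $x$ leaves trivial classes, so if some $X'$ were in $E(\bar f)$, Lemma 5 would put $\operatorname{int}X'$ inside a component of $S\setminus x$, where $\bar f$ is trivial), and $B(f,f)=\mathrm{lk}_{12}(T_x)^2=1$.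

**Lemma 6.** The function $B$ of (5) satisfies (P1)–(P4). Hence $P_n\in\mathcal P$ and $B_n\in\mathcal P$.

**Step 1: the formal properties.** The $\mathrm{lk}_{ij}$ are homomorphisms to an abelian group, so they are invariant under conjugation and the first sum satisfies (P1)–(P3). The second term does so by Section 7, since commuting elements of $P_n$ have commuting images in $\operatorname{PMod}(S)$.

**Step 2: reduce positivity to products of twists.** Let $f\ne1$. Both terms of $B(f,f)$ are nonnegative. If $E(\bar f)\ne\varnothing$, then $\langle\bar f,\bar f\rangle>0$ and we are done. Otherwise, by Step 6 of Section 7, $\bar f$ is a product of powers of twists along a multicurve $\sigma$. Lift the curves of $\sigma$ to disjoint curves in $D_n$. Since the kernel of $P_n\to\operatorname{PMod}(S)$ is $\langle T_\partial\rangle$,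
$$f=\prod_{c\in\sigma\cup\{\partial\}}T_c^{k_c},\qquad\text{not all }k_c\text{ zero.}$$

**Step 3: the combinatorics of the sets $A(c)$.** Put $A(\partial)=\{1,\dots,n\}$. The sets $A(c)$, $c\in\sigma\cup\{\partial\}$, have at least two elements, and they are pairwise nested or disjoint because the curves are disjoint. They are distinct: for $c\in\sigma$ the side of $c$ containing the capping point has a further marked point, so $A(c)\ne\{1,\dots,n\}$; and two disjoint curves of $\sigma$ with the same $A(c)$ would induce the same partition of the marked points of $S$ and so be isotopic, by the argument in Lemma 4.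

**Step 4: a pair of points that sees a single twist.** Choose $c$ with $k_c\ne0$ and $A(c)$ maximal among the sets with nonzero exponent. The maximal members of $\{A(c'):A(c')\subsetneq A(c)\}$ are pairwise disjoint. We find $i\ne j$ in $A(c)$ that are not both contained in any $A(c')\subsetneq A(c)$. Pick any $i\in A(c)$. If $i$ lies in one of these maximal members $A'$, pick $j\in A(c)\setminus A'$: a proper member containing $i$ lies in a maximal one containing $i$, which must be $A'$, and this omits $j$. If $i$ lies in none, pick any $j\ne i$ in $A(c)$.

Let $c'$ be a curve with $i,j\in A(c')$. Then $A(c')$ meets $A(c)$ and is not a proper subset of it, so $A(c')\supseteq A(c)$. If $c'\ne c$, the inclusion is strict and $k_{c'}=0$ by the maximality of $A(c)$. By (4), $\mathrm{lk}_{ij}(f)=k_c\neq0$, so $B(f,f)>0$. This proves (P4) for $P_n$, and $B_n\in\mathcal P$ by Lemma 3. $\square$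

We have proved that every group virtually embedded in a braid group has a pairing. In detail: if a finite-index subgroup $M_0\le M$ embeds in $B_n$, then $M_0\in\mathcal P$ as a subgroup, $M\in\mathcal P$ as a finite-index overgroup, and then all subgroups of $M$ are in $\mathcal P$:
$$\text{if $M$ is virtually embedded in some $B_n$, then $M$ and all its subgroups lie in $\mathcal P$.} \tag{6}$$

## 9. Finding $U$ or $J$ in every surface but one

Let $g\ge2$, $(g,p,b)\ne(2,0,0)$ and $\Sigma=\Sigma_{g,p}^b$. We show that $\operatorname{Mod}(\Sigma)\notin\mathcal P$; by (6) this proves Theorem 1.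

**Case 1: $(g,p,b)\neq(2,1,0)$.** Here we use the disc-pushing group. Write $\Sigma=\Sigma_2^1\cup_dQ$ with $Q=\Sigma_{g-2,p}^{b+1}$. Let $G$ be the image of $U$ under the extension-by-the-identity homomorphism $\operatorname{Mod}(\Sigma_2^1)\to\operatorname{Mod}(\Sigma)$. The image of $z$ is $T_d^{\pm1}$. We show that it has infinite order.

If $(g,p,b)=(2,0,1)$, then $Q$ is an annulus, the homomorphism $\operatorname{Mod}(\Sigma_2^1)\to\operatorname{Mod}(\Sigma)$ is an isomorphism, and $G\cong U$, where $z$ has infinite order.

Otherwise $Q$ has positive genus, or it has genus $0$ and $p+b\ge2$. We construct a simple closed curve $\gamma$ with $i(d,\gamma)>0$, where $i$ is the geometric intersection number. Let $\alpha$ be a nonseparating arc in $\Sigma_2^1$ with endpoints on $d$. In $Q$ choose an arc $\beta$ with the same endpoints: a nonseparating one if $Q$ has positive genus, and otherwise one that cuts $Q$ into two parts, each containing a marked point or a boundary component other than $d$. Then $\gamma=\alpha\cup\beta$ meets $d$ twice. A bigon between $\gamma$ and $d$ would be a disc without marked points, bounded by $\alpha$ or $\beta$ and an arc of $d$; by the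 choice of the arcs there is none. By the bigon criterion $i(d,\gamma)=2$. Now [FM, Prop. 3.2] gives
$$i(T_d^k(\gamma),\gamma)=|k|\,i(d,\gamma)^2\ne0\qquad(k\ne0),$$
while $i(\gamma,\gamma)=0$. So $T_d^k\ne1$ for $k\neq0$.

In both situations Lemma 1 gives $G\notin\mathcal P$, and $\operatorname{Mod}(\Sigma)\notin\mathcal P$ by Lemma 3, because $\mathcal P$ is closed under subgroups.

**Case 2: $(g,p,b)=(2,1,0)$.** Here we realize $J$ as a group of automorphisms of $\pi$. Let $\operatorname{Aut}^+(\pi)$ be the group of automorphisms acting trivially on $H_2(\pi;\mathbb Z)$, and $\operatorname{Out}^+(\pi)$ its image in $\operatorname{Out}(\pi)$. The action on the fundamental group based at the marked point maps the Birman exact sequence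
$$1\to\pi\to\operatorname{Mod}(\Sigma_{2,1}^0)\to\operatorname{Mod}(\Sigma_2)\to1$$
to
$$1\to\operatorname{Inn}(\pi)\to\operatorname{Aut}^+(\pi)\to\operatorname{Out}^+(\pi)\to1.$$
The left vertical map is an isomorphism because $\pi$ has trivial center. The right one is an isomorphism by the Dehn–Nielsen–Baer theorem [FM, Thm. 8.1]. By the five lemma, $\operatorname{Mod}(\Sigma_{2,1}^0)\cong\operatorname{Aut}^+(\pi)$.

Next, $\tau\in\operatorname{Aut}^+(\pi)$. Let $a^*,b^*,s^*,u^*$ be the basis of $H^1(\pi;\mathbb Z)$ dual to the classes of $a,b,s,u$. On $H_1(\pi)$, $\tau$ sends $s$ to $s+u$ and fixes $a,b,u$, so $\tau^*$ fixes $a^*$ and $b^*$. By naturality of the cup product it fixes $a^*\cup b^*$, which generates $H^2(\pi;\mathbb Z)\cong\mathbb Z$. So $\tau$ acts trivially on $H^2$ and hence on $H_2$.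

Finally we identify the subgroup generated by $\operatorname{Inn}(\pi)$ and $\tau$. For $k\ne0$, $\tau^k$ sends $s$ to $s+ku$ in $H_1(\pi)$, so it acts nontrivially there, while inner automorphisms act trivially. Hence $\langle\tau\rangle\cong\mathbb Z$ and $\langle\tau\rangle\cap\operatorname{Inn}(\pi)=1$. Writing $\mathrm{inn}_x$ for conjugation by $x$, we have $\tau\,\mathrm{inn}_x\,\tau^{-1}=\mathrm{inn}_{\tau(x)}$. Since $\operatorname{Inn}(\pi)\cong\pi$,
$$\langle\operatorname{Inn}(\pi),\tau\rangle\cong\pi\rtimes_\tau\mathbb Z=J.$$
By Lemmas 2 and 3, $\operatorname{Mod}(\Sigma_{2,1}^0)\notin\mathcal P$. This completes the proof of Theorem 1. $\blacksquare$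

## 10. The closed surface of genus two needs exactly five strands

We now finish the proof of Theorem 2. Part 1 is Lemmas 1, 2, 3 and 6.

**Part 2.** The implication (a)$\Rightarrow$(b) is (6), and (b)$\Rightarrow$(c) was shown in Section 9. For (c)$\Rightarrow$(a) we embed a finite-index subgroup of $\operatorname{Mod}(\Sigma_2)$ in $B_5$. Let $\iota$ be the hyperelliptic involution. By Birman–Hilden, $\operatorname{Mod}(\Sigma_2)/\langle\iota\rangle\cong\operatorname{Mod}(S_{0,6})$ [FM, §9.4]. The group $\operatorname{Mod}(\Sigma_2)$ has a torsion-free subgroup of finite index. It meets $\langle\iota\rangle$ trivially, so it embeds in $\operatorname{Mod}(S_{0,6})$. The preimage of $\operatorname{PMod}(S_{0,6})$ in it is a finite-index subgroup that embeds in $\operatorname{PMod}(S_{0,6})$, a direct factor of $P_5\cong\operatorname{PMod}(S_{0,6})\times\mathbb Z$.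

**Part 3.** For $n\ge5$ use the embedding just given and $B_5\le B_n$. For $n\le4$ we have $B_n\le B_4$, so suppose that a finite-index subgroup $\Gamma\le\operatorname{Mod}(\Sigma_2)$ embeds in $B_4$. Passing to a finite-index subgroup, we may assume that $\Gamma$ embeds in $P_4\cong\operatorname{PMod}(S_{0,5})\times\mathbb Z$. In particular $\Gamma$ is torsion-free.

**Step 1: the center of $\Gamma$ is trivial.** Let $\zeta$ be central in $\Gamma$. Let $N$ be the index of the normal core of $\Gamma$ in $\operatorname{Mod}(\Sigma_2)$; then $T_c^N\in\Gamma$ for every essential simple closed curve $c$. Hence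
$$T_{\zeta(c)}^N=\zeta T_c^N\zeta^{-1}=T_c^N,$$
and so $\zeta(c)=c$, because equal nonzero powers of twists have the same curve. So $\zeta T_c\zeta^{-1}=T_{\zeta(c)}=T_c$ for all $c$. As the Dehn twists generate $\operatorname{Mod}(\Sigma_2)$, $\zeta$ is in its center, which is $\{1,\iota\}$ [FM, §3.4]. Since $\Gamma$ is torsion-free, $\zeta=1$.

**Step 2: drop the factor $\mathbb Z$.** The kernel of the projection $\Gamma\to\operatorname{PMod}(S_{0,5})$ lies in the factor $\mathbb Z$, which is central in $P_4$. So this kernel is central in $\Gamma$, hence trivial by Step 1, and $\Gamma$ embeds in $\operatorname{PMod}(S_{0,5})$.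

**Step 3: count commuting elements.** Forgetting a marked point gives $\operatorname{PMod}(S_{0,5})\cong F_3\rtimes F_2$. Let $A$ be a free abelian subgroup of this group. Then $A\cap F_3$ and the image of $A$ in $F_2$ are abelian subgroups of free groups, hence of rank at most $1$, so $A$ has rank at most $2$. But $\Gamma$ contains $\mathbb Z^3$, generated by the $N$-th powers of the twists about three disjoint, pairwise non-isotopic essential curves in $\Sigma_2$. This contradiction shows that $n\le4$ is impossible, and Theorem 2 is proved. $\blacksquare$
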